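\title{Counterexamples to the picky conjecture for nilpotent Hall subgroups}

\begin{abstract}
Let $H$ be a nilpotent Hall $\pi$-subgroup of a finite group $G$, and let $x\in H$ lie in no other conjugate of $H$. The picky conjecture predicts a bijection between the irreducible characters of $G$ and those of $\mathbf N_G(H)$ that do not vanish at $x$, preserving $\pi$-parts of degrees and fields of values at $x$. We show that it is false. In our first example $G$ is a solvable $\{2,3\}$-group, $H\cong Q_8^3$, and the two sets have $2516$ and $2876$ elements. The conjecture fails for $\pi=\{p\}$ for every prime $p$, and when $2\in\pi$ it holds only if $\pi$ is the set of all primes. All examples are wreath products with a cyclic group, where the value of a character at a suitable element is a sum of ratios of character values of the factor, and this sum can vanish.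
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Picky elements and the conjecture}

All groups are finite and all characters are complex. Let $\pi$ be a set of primes. For a positive integer $n$, the \emph{$\pi$-part} $n_\pi$ is the largest divisor of $n$ all of whose prime divisors lie in $\pi$; we call $n$ a \emph{$\pi'$-number} if $n_\pi=1$. A \emph{Hall $\pi$-subgroup} of $G$ is a subgroup of order $|G|_\pi$. We write $H^g=g^{-1}Hg$. For a group $K$ and $x\in K$ put
\[
\operatorname{Irr}^x(K)=\{\chi\in\operatorname{Irr}(K):\chi(x)\neq0\}.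
\]
For $H\le G$, an element $x\in H$ is \emph{$H$-picky} if $x\in H^g$ with $g\in G$ implies $g\in\mathbf N_G(H)$. Equivalently, $H$ is the only conjugate of $H$ that contains $x$.

Let $H$ be a Hall $\pi$-subgroup of $G$, let $N=\mathbf N_G(H)$, and let $x$ be $H$-picky. Then $N$ sees everything that $G$ does to $x$. If $gxg^{-1}\in N$, then $gxg^{-1}$ is a $\pi$-element of $N$, so it lies in the normal Hall subgroup $H$; thus $x\in H^g$ and $g\in N$. It follows that $\mathbf C_G(x)=\mathbf C_N(x)$, that the $G$-class of $x$ meets $N$ in the $N$-class of $x$, and that $\varphi^G(x)=\varphi(x)$ for every class function $\varphi$ on $N$. By the second orthogonality relation,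
\[
\sum_{\chi\in\operatorname{Irr}^x(G)}|\chi(x)|^2=|\mathbf C_G(x)|=|\mathbf C_N(x)|=\sum_{\varphi\in\operatorname{Irr}^x(N)}|\varphi(x)|^2 .
\]
So the columns of $x$ in the character tables of $G$ and of $N$ have the same length, and one may guess that their nonzero entries match one by one. For instance, let $G=A_5$, $\pi=\{5\}$, and let $x$ have order $5$. It lies in a single Sylow $5$-subgroup $H$, and $N$ is dihedral of order $10$. The two columns are
\[
\begin{array}{c|ccccc}
A_5:\ \chi(1)&1&4&3&3&5\\ \hline
\chi(x)&1&-1&\frac{1+\sqrt5}2&\frac{1-\sqrt5}2&0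
\end{array}
\qquad
\begin{array}{c|cccc}
N:\ \varphi(1)&1&1&2&2\\ \hline
\varphi(x)&1&1&\frac{-1-\sqrt5}2&\frac{-1+\sqrt5}2
\end{array}
\]
The nonzero entries agree up to sign. The degrees differ, but their $5$-parts agree. The following conjecture, posed in \cite{slides}, asks for a matching of this kind in general; it ignores signs by comparing only the fields that the values generate.

\medskip
\noindent\textbf{Picky conjecture for nilpotent Hall subgroups.} \emph{Let $\pi$ be a set of primes, let $G$ be a group with a nilpotent Hall $\pi$-subgroup $H$, and let $x\in H$ be $H$-picky. Then there is a bijection $f\colon\operatorname{Irr}^x(G)\to\operatorname{Irr}^x(\mathbf N_G(H))$ such that for every $\chi\in\operatorname{Irr}^x(G)$}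
\begin{itemize}
\item[(1)] $\chi(1)_\pi=f(\chi)(1)_\pi$, \emph{and}
\item[(2)] $\mathbb Q(\chi(x))=\mathbb Q(f(\chi)(x))$.
\end{itemize}
\medskip

We say that the conjecture \emph{holds for $\pi$} if it holds for all such $G$, $H$, $x$.

\subsection{Results}

We write $C_\ell$ for the cyclic group of order $\ell$ and $A\wr C_\ell=A^\ell\rtimes C_\ell$ for the wreath product in which $C_\ell$ rotates the coordinates.

\begin{theorem}\label{thm:small}
Let $E$ be extraspecial of order $27$ and exponent $3$, and let $A=E\rtimes\mathrm{SL}_2(3)$, of order $648$, with the natural action, which is trivial on $\mathbf Z(E)$. Let $P\cong Q_8$ be the Sylow $2$-subgroup of $\mathrm{SL}_2(3)$, let $t\in P$ be the involution and let $i\in P$ have order $4$. Put $G=A\wr C_3$, $H=P^3$ and $x=(i,t,t)$. Then $G$ is a solvable $\{2,3\}$-group, $H$ is a nilpotent Hall $\pi$-subgroup of $G$ for every $\pi$ with $2\in\pi$ and $3\notin\pi$, the element $x$ is $H$-picky, and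
\[
|\operatorname{Irr}^x(G)|=2516,\qquad|\operatorname{Irr}^x(\mathbf N_G(H))|=2876 .
\]
\end{theorem}

So no bijection of any kind exists, and the conjecture is false. The failure is not confined to Sylow subgroups.

\begin{corollary}\label{cor:hall}
Let $2\in\pi$, $3\notin\pi$, let $G,H,x$ be as in Theorem~\ref{thm:small}, and let $M$ be any nilpotent $\pi$-group, for example $\pi=\{2,5\}$ and $M=C_5$. Then $G\times M$, $H\times M$, $(x,1)$ is also a counterexample.
\end{corollary}

\begin{theorem}\label{thm:two}
Let $2\in\pi$. The conjecture holds for $\pi$ if and only if $\pi$ is the set of all primes. If $r$ is a prime with $r\notin\pi$, there is a counterexample which is a solvable $\{2,r\}$-group.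
\end{theorem}

\begin{theorem}\label{thm:unitary}
Let $q$ be any power of any prime $p$. Let $A=\mathrm{GU}_3(q)$, $P\in\mathrm{Syl}_p(A)$, $1\neq u\in\mathbf Z(P)$ and $v\in P\setminus\mathbf Z(P)$. Put $G=A\wr C_{q+1}$, $H=P^{q+1}$ and $x=(v,u,\dots,u)$. Then $H\in\mathrm{Syl}_p(G)$, the element $x$ is $H$-picky, and
\[
|\operatorname{Irr}^x(G)|<|\operatorname{Irr}^x(\mathbf N_G(H))| .
\]
Hence the conjecture fails for $\pi=\{p\}$, for every prime $p$.
\end{theorem}

We do not settle exactly which sets $\pi$ of odd primes with $|\pi|\ge2$ admit counterexamples. Condition (2) plays no role in our proofs: the obstruction is always a count, of all characters or of those with a given $\pi$-part of the degree.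

\subsection{One cancellation by hand}\label{sub:idea}

Take $A$, $P$, $t$, $i$ as in Theorem~\ref{thm:small}, and let $N=\mathbf N_A(P)$. We shall see that $N=\mathbf Z(E)\times\mathrm{SL}_2(3)$ and that $A$ itself behaves as predicted: a natural bijection matches the values at $t$ up to sign, and the values at $i$ up to sign. But the two signs need not be equal. Three matched pairs have the following values at $(t,i)$:
\[
\begin{array}{c|ccc}
A&1_A:(1,1)&\psi:(-1,1)&\beta:(-2,0)\\ \hline
N&1_N:(1,1)&\zeta:(1,1)&\beta:(-2,0)
\end{array}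
\]
Here $\psi$ has degree $3$ and is faithful on $E$, $\zeta\ne1$ is a linear character of $\mathbf Z(E)$, and $\beta$ is a character of degree $2$ of $\mathrm{SL}_2(3)$.

If $\alpha_0,\alpha_1,\alpha_2$ are irreducible characters of $A$, not all equal, then $\alpha_0\times\alpha_1\times\alpha_2$ induces irreducibly to $A\wr C_3$, and the value at $x=(i,t,t)$ is the sum over the three rotations,
\[
\alpha_0(i)\alpha_1(t)\alpha_2(t)+\alpha_1(i)\alpha_2(t)\alpha_0(t)+\alpha_2(i)\alpha_0(t)\alpha_1(t).
\]
The same holds for $N\wr C_3$, which is the normalizer of $H$. For the two triples above we get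
\[
(1_A,\psi,\beta):\ \ 2-2+0=0,\qquad\qquad(1_N,\zeta,\beta):\ \ -2-2+0=-4 .
\]
The sign that the conjecture ignores in $A$ has become a zero in $A\wr C_3$. All three theorems come from this effect. To prove them one must show that such cancellations are more frequent for $A$ than for $N$.

Section~\ref{sec:wreath} turns the value at $(v,u,\dots,u)$ into a sum of ratios $\alpha(v)/\alpha(u)$. Section~\ref{sec:extra} treats the groups $E\rtimes S$ with $E$ extraspecial, which give Theorem~\ref{thm:small} in Section~\ref{sec:small} and Theorem~\ref{thm:two} in Section~\ref{sec:two}. Section~\ref{sec:unitary} proves Theorem~\ref{thm:unitary} and depends only on Sections~\ref{sec:tools} and~\ref{sec:wreath}.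

\section{Characters over a normal subgroup}\label{sec:tools}

We write $[\chi,\varphi]$ for the inner product of characters, $\chi_K$ for restriction, $\varphi^X$ for induction and $\mathrm{reg}_X$ for the regular character. Let $K\trianglelefteq X$ and $\theta\in\operatorname{Irr}(K)$. Let $I\ge K$ be the stabilizer of $\theta$ in $X$ under conjugation, and let $\operatorname{Irr}(X\mid\theta)$ be the set of $\chi\in\operatorname{Irr}(X)$ \emph{over} $\theta$, that is, with $[\chi_K,\theta]\neq0$. We use the following facts; see \cite{Is}.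
\begin{itemize}
\item[(F1)] (Clifford) For $\chi\in\operatorname{Irr}(X\mid\theta)$, the restriction $\chi_K$ is a multiple of the sum of the distinct $X$-conjugates of $\theta$. Induction is a bijection $\operatorname{Irr}(I\mid\theta)\to\operatorname{Irr}(X\mid\theta)$.
\item[(F2)] (Gallagher) If $\hat\theta\in\operatorname{Irr}(I)$ extends $\theta$, then $\beta\mapsto\hat\theta\beta$ is a bijection $\operatorname{Irr}(I/K)\to\operatorname{Irr}(I\mid\theta)$.
\item[(F3)] If $I/K$ is cyclic, then $\theta$ extends to $I$ \cite[11.22]{Is}.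
\item[(F4)] If $|I:K|$ is prime to $|K|$, then $\theta$ extends to $I$ \cite[8.16]{Is}.
\item[(F5)] If $\theta$ extends to $Y$ for every Sylow subgroup $Y/K$ of $I/K$, then $\theta$ extends to $I$ \cite[11.31]{Is}.
\end{itemize}

\begin{lemma}\label{lem:abelian}
Suppose that $\theta$ extends to $I$ and that $I/K$ is abelian. Then $|\operatorname{Irr}(X\mid\theta)|=|I:K|$, and each $\chi\in\operatorname{Irr}(X\mid\theta)$ restricts to $K$ as the sum of the $|X:I|$ distinct conjugates of $\theta$.
\end{lemma}

\begin{proof}
By (F2), $\operatorname{Irr}(I\mid\theta)$ consists of $|I:K|$ characters of degree $\theta(1)$. By (F1) they induce to the members of $\operatorname{Irr}(X\mid\theta)$, which have degree $|X:I|\theta(1)$; so the multiple in (F1) is $1$.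
\end{proof}

\begin{lemma}\label{lem:ramified}
Let $Z$ be a central subgroup of $K$ such that $\{[w,h]:h\in K\}=Z$ for every $w\in K\setminus Z$. Then over each $1\neq\zeta\in\operatorname{Irr}(Z)$ there is exactly one irreducible character of $K$. It has degree $|K:Z|^{1/2}$ and vanishes off $Z$.
\end{lemma}

\begin{proof}
Let $\chi$ lie over $\zeta$. Then $\chi(wz)=\chi(w)\zeta(z)$ for $w\in K$, $z\in Z$. Given $w\notin Z$, choose $h$ with $\zeta([w,h])\neq1$; from $\chi(w)=\chi(w^h)=\chi(w)\zeta([w,h])$ we get $\chi(w)=0$. Then $1=[\chi,\chi]=|Z|\chi(1)^2/|K|$, and all values of $\chi$ are determined by $\zeta$.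
\end{proof}

\section{Wreath products with a cyclic group}\label{sec:wreath}

Index the coordinates of $A^\ell$ by $\mathbb Z/\ell$, and let $\sigma$ generate $C_\ell$. Picky elements of $A$ combine freely to picky elements of the wreath product.

\begin{lemma}\label{lem:wreathgroup}
Let $P$ be a nilpotent Hall $\pi$-subgroup of $A$, let $\ell$ be a $\pi'$-number, $G=A\wr C_\ell$ and $H=P^\ell$. Let $x=(x_0,\dots,x_{\ell-1})$ with each $x_k\in P$ being $P$-picky in $A$. Then $H$ is a nilpotent Hall $\pi$-subgroup of $G$, $\mathbf N_G(H)=\mathbf N_A(P)\wr C_\ell$, and $x$ is $H$-picky.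
\end{lemma}

\begin{proof}
The index $|G:H|=\ell\,|A:P|^\ell$ is a $\pi'$-number. Write $g\in G$ as $g=\sigma^jb$ with $b=(b_k)\in A^\ell$. Since $\sigma$ normalizes $H$, we have $H^g=\prod_kP^{b_k}$. So $g$ normalizes $H$ if and only if all $b_k\in\mathbf N_A(P)$. If $x\in H^g$, then $x_k\in P^{b_k}$ and hence $b_k\in\mathbf N_A(P)$ for all $k$.
\end{proof}

Thus $G$ and $\mathbf N_G(H)$ are both of the form $B\wr C_\ell$, with $B=A$ or $B=\mathbf N_A(P)$. Identify $\operatorname{Irr}(B^\ell)$ with the set of tuples $\tau=(\alpha_0,\dots,\alpha_{\ell-1})\in\operatorname{Irr}(B)^\ell$, on which $C_\ell$ acts by rotation, and let $m_\tau$ be the order of the stabilizer of $\tau$ in $C_\ell$.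

\begin{lemma}\label{lem:wreathchar}
Exactly $m_\tau$ irreducible characters $\chi$ of $B\wr C_\ell$ lie over $\tau$, and they depend only on the rotation orbit of $\tau$. For $x=(x_k)\in B^\ell$ each of them satisfies
\[
\chi(x)=\frac1{m_\tau}\sum_{s\in\mathbb Z/\ell}\ \prod_k\alpha_{k+s}(x_k).
\]
If $\ell$ is a $\pi'$-number, then $\chi(1)_\pi=\prod_k\alpha_k(1)_\pi$.
\end{lemma}

\begin{proof}
The stabilizer of $\tau$ in $B\wr C_\ell$ is cyclic of order $m_\tau$ modulo $B^\ell$, so $\tau$ extends to it by (F3). By Lemma~\ref{lem:abelian} there are $m_\tau$ characters over $\tau$, each restricting to $B^\ell$ as the sum of the $\ell/m_\tau$ distinct rotations of $\tau$. The displayed sum lists each of these $m_\tau$ times. Finally $\chi(1)=(\ell/m_\tau)\prod_k\alpha_k(1)$.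
\end{proof}

For a set $\mathcal T$ of $\ell$-tuples that is closed under rotation, let the \emph{weight} $w(\mathcal T)$ be the sum of $m_\tau$ over representatives $\tau$ of the rotation orbits in $\mathcal T$. For $\mathcal T\subseteq\operatorname{Irr}(B)^\ell$ this is the number of irreducible characters of $B\wr C_\ell$ over members of $\mathcal T$. The weight is additive on disjoint unions and positive on nonempty sets, and it is unchanged when a bijection $X\to X'$ is applied to all entries. In particular $w(X^\ell)$ depends only on $|X|$ and $\ell$.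

If all $x_k$ are equal, the terms of the sum in Lemma~\ref{lem:wreathchar} are equal and nothing cancels. The simplest other choice is to change one coordinate.

\begin{proposition}\label{prop:ratio}
Let $u,v\in B$ satisfy $\operatorname{Irr}^v(B)\subseteq\operatorname{Irr}^u(B)$, and let $x=(v,u,\dots,u)\in B^\ell$. For $\alpha\in\operatorname{Irr}^u(B)$ put $\rho(\alpha)=\alpha(v)/\alpha(u)$. A character $\chi\in\operatorname{Irr}(B\wr C_\ell)$ over $\tau=(\alpha_k)$ lies in $\operatorname{Irr}^x(B\wr C_\ell)$ if and only if all $\alpha_k\in\operatorname{Irr}^u(B)$ and $\sum_k\rho(\alpha_k)\neq0$.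
\end{proposition}

\begin{proof}
The term of index $s$ in Lemma~\ref{lem:wreathchar} is $\alpha_s(v)\prod_{k\neq s}\alpha_k(u)$. If $\alpha_k(u)=0$ for some $k$, then also $\alpha_k(v)=0$ by hypothesis, and every term contains one of these two factors. Otherwise $m_\tau\chi(x)=\big(\prod_k\alpha_k(u)\big)\sum_s\rho(\alpha_s)$.
\end{proof}

Call $\tau\in\operatorname{Irr}^u(B)^\ell$ \emph{balanced} if $\sum_k\rho(\alpha_k)=0$. Then
\begin{equation}\label{eq:count}
|\operatorname{Irr}^x(B\wr C_\ell)|=w\big(\operatorname{Irr}^u(B)^\ell\big)-w(\text{balanced tuples}).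
\end{equation}
We also split $\operatorname{Irr}^u(B)=L_B\sqcup D_B$, where $L_B=\operatorname{Irr}^v(B)$ and $D_B$ is the set on which $\rho=0$. Every tuple in $D_B^\ell$ is balanced.

\begin{remark}\label{rem:hyp}
Without the inclusion $\operatorname{Irr}^v(B)\subseteq\operatorname{Irr}^u(B)$, a tuple with exactly one entry vanishing at $u$, and that entry not vanishing at $v$, would also contribute to $\operatorname{Irr}^x$. By \eqref{eq:count}, what we need is a group $A$ with two picky elements for which the ratios $\rho$ are distributed differently in $A$ and in $\mathbf N_A(P)$. A sign alone does not suffice. For $A_5$ with $u=x$, $v=x^2$ of order $5$, passing from $x$ to $x^2$ replaces $\sqrt5$ by $-\sqrt5$ in both tables of Section~\ref{sec:intro}; matched characters differ by the same sign at $u$ and at $v$, and their ratios agree.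
\end{remark}

\section{Extraspecial groups extended by symplectic groups}\label{sec:extra}

Let $r$ be an odd prime and $V\neq0$ a vector space over $\mathbb F_r$ with a nondegenerate alternating form $\langle\ ,\ \rangle$. Let $E=V\times\mathbb F_r$ with
\[
(w,z)(w',z')=\big(w+w',\,z+z'+\tfrac12\langle w,w'\rangle\big).
\]
Then $(w,z)^k=(kw,kz)$ and $[(w,z),(w',z')]=(0,\langle w,w'\rangle)$. So $E$ is extraspecial of exponent $r$, with center $Z=\{(0,z)\}$ and $E/Z\cong V$, and Lemma~\ref{lem:ramified} applies: over each $1\neq\zeta\in\operatorname{Irr}(Z)$ there is a unique $\theta_\zeta\in\operatorname{Irr}(E)$, of odd degree $|V|^{1/2}$, vanishing off $Z$. The group $\mathrm{Sp}(V)$ acts on $E$ by $(w,z)^s=(ws,z)$. It centralizes $Z$, so it fixes each $\theta_\zeta$. For $V=\mathbb F_r^2$ with the determinant as form, $\mathrm{Sp}(V)=\mathrm{SL}_2(r)$; for $r=3$ this is the action in Theorem~\ref{thm:small}.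

Call $x\in\mathrm{Sp}(V)$ \emph{fixed-point-free} if it fixes no nonzero vector of $V$; equivalently, $\mathbf C_E(x)=Z$.

\begin{proposition}\label{prop:extra}
Let $S\le\mathrm{Sp}(V)$ have a normal Sylow $2$-subgroup $P$, let $A=E\rtimes S$, and let $x\in P$ be fixed-point-free.
\begin{itemize}
\item[(a)] $P\in\mathrm{Syl}_2(A)$, $\mathbf N_A(P)=Z\times S$, and $x$ is $P$-picky in $A$.
\item[(b)] If $\chi\in\operatorname{Irr}(A)$ has $Z\le\ker\chi$ and $E\not\le\ker\chi$, then $\chi(x)=0$.
\item[(c)] If $\psi\in\operatorname{Irr}(A)$ extends some $\theta_\zeta$, then $|\psi(x)|=1$.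
\item[(d)] Suppose that each $\theta_\zeta$ has an extension $\psi_\zeta\in\operatorname{Irr}(A)$, and put $\psi_1=1_A$. Then
\[
\operatorname{Irr}^x(A)=\{\psi_\zeta\beta\},\qquad\operatorname{Irr}^x(Z\times S)=\{\zeta\beta\},
\]
where $(\zeta,\beta)$ runs over $\operatorname{Irr}(Z)\times\operatorname{Irr}^x(S)$, and distinct pairs give distinct characters.
\end{itemize}
\end{proposition}

\begin{proof}
(a) As $|E|$ is odd, $P\in\mathrm{Syl}_2(A)$. Since $P\trianglelefteq S$, we have $\mathbf N_A(P)=\mathbf N_E(P)S$. Now $[\mathbf N_E(P),P]\le E\cap P=1$, so $\mathbf N_E(P)=\mathbf C_E(P)\le\mathbf C_E(x)=Z$, and $Z$ centralizes $S$. Let $x\in P^g$ with $g=sh$, $s\in S$, $h\in E$. Then $P^g=P^h$, so $x=y^h$ with $y\in P$. Modulo $E$ this reads $x\equiv y$, so $y=x$ as $P\cap E=1$. Hence $h\in\mathbf C_E(x)=Z$ and $g\in\mathbf N_A(P)$.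

(b) By (F1), $\chi_E$ is a sum of nontrivial linear characters of $E/Z\cong V$. Since $x-1$ is invertible on $V$, a linear character fixed by $x$ is trivial on $V(x-1)=V$. So $x$ permutes the $E$-eigenspaces of a module affording $\chi$ without fixing any, and its trace is $0$.

(c) The character $(\psi\bar\psi)_E=\theta_\zeta\bar\theta_\zeta$ is $|V|$ on $Z$ and $0$ off $Z$, so it is the sum of all $\lambda\in\operatorname{Irr}(E/Z)$, each once. As in (b), $x$ fixes only the eigenspace of $\lambda=1$, so $|\psi(x)|^2$ is the trace of $x$ on this line. The line contains the $A$-fixed vectors, which are nonzero because $[\psi\bar\psi,1_A]=[\psi,\psi]=1$. So the trace is $1$.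

(d) Each $\chi\in\operatorname{Irr}(A)$ lies over a unique $\zeta\in\operatorname{Irr}(Z)$. If $\zeta=1$, then by (b) either $\chi(x)=0$ or $\chi$ is a character $\beta$ of $A/E\cong S$. If $\zeta\neq1$, then $\chi$ lies over $\theta_\zeta$, so $\chi=\psi_\zeta\beta$ for a unique $\beta\in\operatorname{Irr}(S)$ by (F2), and $|\chi(x)|=|\beta(x)|$ by (c). The statement for the direct product $Z\times S$ holds since $(\zeta\beta)(x)=\beta(x)$.
\end{proof}

In (d), the bijection $\psi_\zeta\beta\mapsto\zeta\beta$ preserves $2$-parts of degrees and absolute values at $x$, simultaneously for all fixed-point-free $x\in P$. This is the bijection of Section~\ref{sub:idea}. If $u,v\in P$ are fixed-point-free and $\operatorname{Irr}^v(S)\subseteq\operatorname{Irr}^u(S)$, then the hypothesis of Proposition~\ref{prop:ratio} holds in $A$ and in $N=Z\times S$, and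
\begin{equation}\label{eq:twist}
\rho(\psi_\zeta\beta)=\frac{\psi_\zeta(v)}{\psi_\zeta(u)}\,\rho(\beta),\qquad\rho(\zeta\beta)=\rho(\beta).
\end{equation}
Everything now depends on the number $\psi_\zeta(v)/\psi_\zeta(u)$ of absolute value $1$. In the next two sections we arrange that it is $-1$.

\section{The solvable example with $H\cong Q_8^3$}\label{sec:small}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Take $r=3$, $V=\mathbb F_3^2$, $S=\mathrm{SL}_2(3)=P\rtimes R$ with $|R|=3$. Here $t=-1$, and $R$ permutes the three cyclic subgroups of order $4$ of $P$ cyclically, so the six elements of order $4$ are conjugate in $S$. Every nonidentity element of $P$ has $-1$ as a power, so it is fixed-point-free. By Proposition~\ref{prop:extra}(a), $N=\mathbf N_A(P)=Z\times S$ and $t,i$ are $P$-picky. The group $G$ is built from $E$, $P$, $R$ and $C_3$, so it is a solvable $\{2,3\}$-group, and $P$ is a Hall $\pi$-subgroup of $A$. By Lemma~\ref{lem:wreathgroup} with $\ell=3$, $H$ is a nilpotent Hall $\pi$-subgroup, $x$ is $H$-picky and $\mathbf N_G(H)=N\wr C_3$.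

\emph{Characters of $S$.} Apply (F3) and Lemma~\ref{lem:abelian} to $P\trianglelefteq S$. Over $1_P$ lie three linear characters, with values $(1,1)$ at $(t,i)$. The three nontrivial linear characters of $P$ form one orbit and give one character of degree $3$, with values $(3,-1)$. The character of degree $2$ of $P$ has three extensions, with values $(-2,0)$. None of these vanishes at $t$.

\emph{The extensions $\psi_\zeta$.} Each $\theta_\zeta$ has degree $3$. It extends to $EP$ by (F4) and to $ER$ by (F3), hence to some $\psi_\zeta\in\operatorname{Irr}(A)$ by (F5). Characters of $Q_8$ are integer-valued, so $\psi_\zeta(t),\psi_\zeta(i)\in\{\pm1\}$ by Proposition~\ref{prop:extra}(c). The multiplicity of $1_P$ in $(\psi_\zeta)_P$ is $\frac18\big(3+\psi_\zeta(t)+6\psi_\zeta(i)\big)$. For $(\psi_\zeta(t),\psi_\zeta(i))=(1,1),(1,-1),(-1,1),(-1,-1)$ this is $\frac{10}8,-\frac28,1,-\frac48$. Only the third is an integer, so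
\[
\psi_\zeta(t)=-1,\qquad\psi_\zeta(i)=1 .
\]

\emph{Ratios.} Take $u=t$, $v=i$. Proposition~\ref{prop:extra}(d) lists $\operatorname{Irr}^t(A)$ and $\operatorname{Irr}^t(N)$, and shows that they contain $\operatorname{Irr}^i(A)$ and $\operatorname{Irr}^i(N)$. There are two characters $\zeta\neq1$, so we obtain:
\[
\begin{array}{c|ccc|ccc|ccc}
&\multicolumn{3}{c|}{N:\ \zeta\beta}&\multicolumn{3}{c|}{A:\ \beta}&\multicolumn{3}{c}{A:\ \psi_\zeta\beta,\ \zeta\neq1}\\ \hline
\beta(1)&1&3&2&1&3&2&1&3&2\\
\text{number}&9&3&9&3&1&3&6&2&6\\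
\text{value at }t&1&3&-2&1&3&-2&-1&-3&2\\
\text{value at }i&1&-1&0&1&-1&0&1&-1&0\\
\rho&1&-\frac13&0&1&-\frac13&0&-1&\frac13&0
\end{array}
\]
In both groups $|L|=12$ and $|D|=9$.

\emph{Balanced triples.} On $L$ the number $3\rho$ is an odd integer, so a triple with three entries in $L$ is never balanced. A triple with one entry in $L$ is never balanced, and a triple in $D^3$ always is. There remain the triples with two entries in $L$ and one in $D$. In $N$ the sum of ratios is $2$, $\frac23$ or $-\frac23$, never $0$. In $A$ it is $0$ when the two ratios are $1,-1$ or $-\frac13,\frac13$, and the number of such ordered pairs in $L$ is $2(3\cdot6)+2(1\cdot2)=40$.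

\emph{Count.} Constant triples have $m_\tau=3$ and form orbits of length $1$; all others have $m_\tau=1$ and orbits of length $3$. For $N\wr C_3$, the constant triples in $L^3$ have weight $12\cdot3=36$, and the nonconstant ones have weight $(12^3-12)/3=572$. An orbit with exactly one entry in $D$ has a unique member with that entry last, so there are $12^2\cdot9=1296$ of them; an orbit with exactly one entry in $L$ has a unique member with that entry first, so there are $12\cdot9^2=972$. By Proposition~\ref{prop:ratio},
\[
|\operatorname{Irr}^x(N\wr C_3)|=36+572+1296+972=2876 .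
\]
For $A\wr C_3$ the four numbers are the same, but $40\cdot9=360$ of the $1296$ orbits are balanced. So $|\operatorname{Irr}^x(G)|=2876-360=2516$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:hall}]
The group $H\times M$ is a nilpotent Hall $\pi$-subgroup of $G\times M$, and $(H\times M)^{(g,m)}=H^g\times M$. So its normalizer is $\mathbf N_G(H)\times M$, and $(x,1)\in(H\times M)^{(g,m)}$ forces $x\in H^g$ and $g\in\mathbf N_G(H)$. As $(\chi\times\varphi)(x,1)=\chi(x)\varphi(1)$, both cardinalities are multiplied by $|\operatorname{Irr}(M)|$.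
\end{proof}

\section{Sets of primes containing $2$}\label{sec:two}

If $2,3\in\pi$, the group of Theorem~\ref{thm:small} is a $\pi$-group and we must replace $3$ by a prime $r\notin\pi$. The first attempt is $S=Q\in\mathrm{Syl}_2(\mathrm{SL}_2(r))$ acting on $V_0=\mathbb F_r^2$. It meets two difficulties. The nontrivial linear characters of $Q$ take the value $-1$, so cancellations occur in $Z\times Q$ as well; and the sign of an extension of $\theta_\zeta$ at an element depends on the extension. In $\mathrm{SL}_2(3)$ the subgroup of order $3$ removed both problems, by fusing these linear characters into one character of degree $3$. Here we look instead for a sign that does not depend on the extension.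

\subsection{A sign for generalized quaternion groups}

Let $r$ be an odd prime. A Sylow $2$-subgroup $Q$ of $\mathrm{SL}_2(r)$ is generalized quaternion of order $2^n=(r^2-1)_2\ge8$:
\[
Q=\langle y,j\mid y^{2^{n-1}}=1,\ j^2=y^{2^{n-2}},\ j^{-1}yj=y^{-1}\rangle ,
\]
and its unique involution is $t=y^{2^{n-2}}=-1$. Let $C=\langle y\rangle$. Then $Q'=\langle y^2\rangle$ contains $t$, and $Q/Q'$ is a Klein four group with coset representatives $t,y,j,yj$. Hence for every linear character $\lambda$ of $Q$
\begin{equation}\label{eq:linear}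
\lambda(y)\lambda(j)\lambda(yj)\lambda(t)=1,\qquad\lambda(y)+\lambda(j)+\lambda(yj)+\lambda(t)=0\ \text{ if }\lambda\neq1 .
\end{equation}
For $g\in Q\setminus C$ we have $y^{-k}gy^k=y^{-2k}g$, so the class of $g$ is the coset $Q'g$, of size $2^{n-2}$, and it contains $tg=g^{-1}$. Thus $Q\setminus C$ is the union of the classes of $j$ and $yj$, and every element of $Q$ is conjugate to its inverse.

Let $E_0$ be the group of order $r^3$ attached to $V_0$ in Section~\ref{sec:extra}. By (F4), each of its irreducible characters of degree $r$ extends to $E_0Q$.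

\begin{lemma}\label{lem:sign}
Let $\psi_0\in\operatorname{Irr}(E_0Q)$ extend an irreducible character of degree $r$ of $E_0$. Then $\psi_0(g)=\pm1$ for $1\neq g\in Q$, and
\[
\psi_0(y)\,\psi_0(j)\,\psi_0(yj)\,\psi_0(t)=-1 .
\]
\end{lemma}

\begin{proof}
Each $1\neq g\in Q$ has $-1$ as a power, so $|\psi_0(g)|=1$ by Proposition~\ref{prop:extra}(c); and $\psi_0(g)$ is real because $g$ is conjugate to $g^{-1}$. By \eqref{eq:linear} the product does not change if $\psi_0$ is multiplied by a linear character of $Q$.

We first determine $(\psi_0)_C$. Let $\delta=\pm1$ with $\delta\equiv r\pmod4$. Then $(r+\delta)_2=2$, so $(r-\delta)_2=2^{n-1}=|C|$, and $r=k|C|+\delta$ with $k$ odd. Let $k_\nu$ be the multiplicity of $\nu\in\operatorname{Irr}(C)$ in $(\psi_0)_C$. Then $\sum_\nu k_\nu=r$ and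
\[
\sum_\nu k_\nu^2=\frac{r^2+|C|-1}{|C|}=1+k^2|C|+2k\delta .
\]
Therefore $\sum_\nu(k_\nu-k)^2=1+k^2|C|+2k\delta-2kr+k^2|C|=1$ and $\sum_\nu(k_\nu-k)=\delta$. So $(\psi_0)_C=k\,\mathrm{reg}_C+\delta\nu_0$ for one $\nu_0\in\operatorname{Irr}(C)$, and $\nu_0(y)=\delta\psi_0(y)=\pm1$. Multiplying $\psi_0$ by a linear character $\lambda$ of $Q$ with $\lambda(y)=\nu_0(y)$, we may assume $\nu_0=1$, that is, $\psi_0=\delta$ on $C\setminus1$.

The multiplicity of $1_Q$ in $(\psi_0)_Q$ is now
\[
2^{-n}\Big[r+(2^{n-1}-1)\delta+2^{n-2}\big(\psi_0(j)+\psi_0(yj)\big)\Big].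
\]
Here $r+(2^{n-1}-1)\delta=2^{n-1}(k+\delta)$ is divisible by $2^n$. So $4$ divides $\psi_0(j)+\psi_0(yj)\in\{-2,0,2\}$, and $\psi_0(yj)=-\psi_0(j)$. The product is $\delta\cdot\psi_0(j)\cdot(-\psi_0(j))\cdot\delta=-1$.
\end{proof}

For $r=3$ this agrees with Section~\ref{sec:small}, where the product is $1\cdot1\cdot1\cdot(-1)$.

\subsection{Proof of Theorem~\ref{thm:two}}

The product in Lemma~\ref{lem:sign} is the value of $\psi_0\times\psi_0\times\psi_0\times\psi_0$ at $(y,j,yj,t)\in Q^4$. To make the linear characters harmless at this element we put a cyclic group of order $4$ on top of $Q^4$: it forces them to have the form $\lambda\times\lambda\times\lambda\times\lambda$, and then \eqref{eq:linear} applies.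

\begin{proof}[Proof of Theorem~\ref{thm:two}]
If $\pi$ is the set of all primes, then $H=G=\mathbf N_G(H)$ and the identity map works. Let $r\notin\pi$ be a prime; it is odd. For $r=3$ use Theorem~\ref{thm:small}. Let $r\ge5$.

\emph{The group.} Let $V$ be the orthogonal sum of four copies of $V_0$, and let $E$, of order $r^9$, and $Z$ be as in Section~\ref{sec:extra}. Let $P=Q\wr R\le\mathrm{Sp}(V)$, where $Q^4$ acts coordinatewise and $R\cong C_4$ rotates the four summands. Put $S=P$, $A=E\rtimes P$, and in $Q^4$ let
\[
u=(t,t,t,t)=-1\in\mathbf Z(P),\qquad v=(y,j,yj,t).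
\]
All coordinates are nonidentity elements of $Q$, so $u$ and $v$ are fixed-point-free. By Proposition~\ref{prop:extra}(a) they are $P$-picky and $N=\mathbf N_A(P)=Z\times P$. Let $G=A\wr C_r$, $H=P^r$, $x=(v,u,\dots,u)$. Then $G$ is a solvable $\{2,r\}$-group, so $\pi$-parts are $2$-parts throughout. By Lemma~\ref{lem:wreathgroup}, $H$ is a nilpotent Hall $\pi$-subgroup, $x$ is $H$-picky, and $\mathbf N_G(H)=N\wr C_r$.

\emph{Characters of $P$.} As $u$ is a central involution, $\beta(u)=\pm\beta(1)$ for $\beta\in\operatorname{Irr}(P)$. So $\operatorname{Irr}^u(P)=\operatorname{Irr}(P)$ and $|\rho(\beta)|\le1$. Since $P$ is a $2$-group, $\beta$ has odd degree only if it is linear. Then $\beta_{Q^4}$ is linear and $R$-invariant, hence equal to $\lambda\times\lambda\times\lambda\times\lambda$, so $\beta(u)=\lambda(t)^4=1$, $\beta(v)=1$ by \eqref{eq:linear}, and $\rho(\beta)=1$. Next fix a linear $\lambda\neq1$ of $Q$. The four rotations of $\lambda\times1\times1\times1$ are distinct, so by Lemma~\ref{lem:wreathchar} there is $\beta_4\in\operatorname{Irr}(P)$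 of degree $4$ over it, with $\beta_4(u)=4\lambda(t)=4$ and $\beta_4(v)=\lambda(y)+\lambda(j)+\lambda(yj)+\lambda(t)=0$. Thus $\rho(\beta_4)=0$.

\emph{The extensions $\psi_\zeta$.} Let $1\neq\zeta\in\operatorname{Irr}(Z)$; identify $Z$ and $\mathbf Z(E_0)$ with $\mathbb F_r$. Since the summands of $V$ are orthogonal, the map $E_0^4\to E$ sending $((w_i,z_i))_i$ to $((w_i)_i,\sum_iz_i)$ is a surjective homomorphism. It commutes with the actions of $Q^4$ and $R$, so it extends to an $R$-equivariant surjection $(E_0Q)^4\to EQ^4$ that is the identity on $Q^4$, with kernel $\{((0,z_i))_i:\sum_iz_i=0\}$. Let $\psi_0\in\operatorname{Irr}(E_0Q)$ extend the character of $E_0$ over $\zeta$. At $((0,z_i))_i$ the character $\psi_0\times\psi_0\times\psi_0\times\psi_0$ has value $r^4\zeta(\sum_iz_i)$, so it is trivial on the kernel and defines an $R$-invariant $\Psi\in\operatorname{Irr}(EQ^4)$. As $\Psi_Z=r^4\zeta$ and $\theta_\zeta(1)=r^4$, we have $\Psi_E=\theta_\zeta$. By (F3), $\Psi$ extends to some $\psi_\zeta\in\operatorname{Irr}(A)$, and by Lemma~\ref{lem:sign}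
\[
\psi_\zeta(u)=\psi_0(t)^4=1,\qquad\psi_\zeta(v)=-1 .
\]
By Proposition~\ref{prop:extra}(d) and \eqref{eq:twist}, Proposition~\ref{prop:ratio} applies to $A$ and $N$ with $\ell=r$; moreover $\rho(\psi_\zeta)=-1$ for $\zeta\neq1$, while $\rho(\zeta\beta)=\rho(\beta)$ in $N$.

\emph{Which characters to count.} We know little about $\rho(\beta)$ for $\beta$ of large degree, so we count only characters of $\operatorname{Irr}^x$ with a small $2$-part of the degree. A sum of $r$ signs is odd, so tuples of odd-degree characters are never balanced; the character $\beta_4$ suggests the $2$-part $4$. For $B\in\{A,N\}$ let $\mathcal T_B$ be the set of $(\alpha_k)\in\operatorname{Irr}^u(B)^r$ with $\prod_k\alpha_k(1)_2=4$. By Lemma~\ref{lem:wreathchar} and Proposition~\ref{prop:ratio}, the number of $\chi\in\operatorname{Irr}^x(B\wr C_r)$ with $\chi(1)_2=4$ is $w(\mathcal T_B)$ minus the weight of the balanced tuples in $\mathcal T_B$. The bijection $\psi_\zeta\beta\mapsto\zeta\beta$ preserves $2$-parts of degrees, so $w(\mathcal T_A)=w(\mathcal T_N)$.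

A tuple in $\mathcal T_N$ has either one entry of even degree (with $2$-part $4$) or two (each with $2$-part $2$). The other entries have $\rho=1$, and $|\rho|\le1$ always. So $|\sum\rho|\ge(r-1)-1>0$ in the first case and $|\sum\rho|\ge(r-2)-2>0$ in the second; this is where $r\ge5$ is used. No tuple in $\mathcal T_N$ is balanced. In $\mathcal T_A$, the tuple with one entry $\beta_4$, with $\frac{r-1}2$ entries $1_A$ and $\frac{r-1}2$ entries $\psi_\zeta$, $\zeta\neq1$, has $\sum\rho=0+\frac{r-1}2-\frac{r-1}2=0$. Therefore
\[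
\#\{\chi\in\operatorname{Irr}^x(G):\chi(1)_2=4\}<\#\{\chi\in\operatorname{Irr}^x(\mathbf N_G(H)):\chi(1)_2=4\},
\]
and no bijection satisfies condition (1).
\end{proof}

\section{Unitary groups and arbitrary primes}\label{sec:unitary}

For a prime $p$ we want a group in which two different $p$-elements are picky and all ratios can be controlled. In $A=\mathrm{GU}_3(q)$ every nonidentity element of a Sylow $p$-subgroup $P$ is picky, and these elements form only two classes under $N=\mathbf N_A(P)$. The nonzero ratios in $N$ turn out to be $1$ and $-1/(q^2-1)$, so a cancellation needs at least $q^2$ entries. But $A$ has a character with ratio $-1/(q-1)$, which cancels a ratio $1$ in $q$ entries. The length $\ell=q$ is not allowed, since $\ell$ must be prime to $p$; we take $\ell=q+1$ and fill the last place with a character of ratio $0$.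

\subsection{The group, its Sylow subgroup and the normalizer}

For $s\in\mathbb F_{q^2}$ write $\bar s=s^q$, and apply the bar to matrices entrywise. The norm $s\mapsto s\bar s$ maps $\mathbb F_{q^2}^\times$ onto $\mathbb F_q^\times$ with kernel $\mu$ of order $q+1$, and the trace $s\mapsto s+\bar s$ maps $\mathbb F_{q^2}$ onto $\mathbb F_q$ with kernel of order $q$. Let $J$ be the $3\times3$ antidiagonal matrix with entries $1$, and let $A=\{g\in\mathrm{GL}_3(q^2):gJ\bar g^T=J\}$. It acts on row vectors and preserves the Hermitian form $x_1\bar y_3+x_2\bar y_2+x_3\bar y_1$. Note $J\in A$ and $J^2=1$. Let $P$ consist of the matrices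
\[
y(\alpha,\beta)=\begin{pmatrix}1&\alpha&\beta\\0&1&-\bar\alpha\\0&0&1\end{pmatrix},\qquad\beta+\bar\beta+\alpha\bar\alpha=0 .
\]
The rows have the same mutual products as $e_1,e_2,e_3$, so $P\subseteq A$; also $|P|=q^2\cdot q$ and $y(\alpha,\beta)y(\alpha',\beta')=y(\alpha+\alpha',\beta+\beta'-\alpha\bar\alpha')$. Let $T$ be the group of the $t(s,m)=\operatorname{diag}(s,m,\bar s^{-1})$ with $s\in\mathbb F_{q^2}^\times$, $m\in\mu$; these are the diagonal matrices in $A$, and $|T|=(q^2-1)(q+1)$. Let $K=\{t(m,m):m\in\mu\}$ be the group of scalars in $A$. We have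
\begin{equation}\label{eq:conj}
t(s,m)^{-1}\,y(\alpha,\beta)\,t(s,m)=y\big(s^{-1}m\alpha,(s\bar s)^{-1}\beta\big),\qquad J\,t(s,m)\,J=t(\bar s^{-1},m).
\end{equation}

\begin{lemma}\label{lem:unistructure}
\begin{itemize}
\item[(a)] $P\in\mathrm{Syl}_p(A)$, $N=\mathbf N_A(P)=PT$, $N\cap N^J=T$, $P\cap N^J=1$, and $A=N\sqcup PJTP$.
\item[(b)] Every $1\neq g\in P$ is $P$-picky.
\item[(c)] $\mathbf Z(P)=\{y(0,\beta)\}$ has order $q$, and $\{[g,h]:h\in P\}=\mathbf Z(P)$ for $g\in P\setminus\mathbf Z(P)$.
\item[(d)] $\mathbf Z(P)\setminus1$ and $P\setminus\mathbf Z(P)$ are $N$-classes, and $|\mathbf C_A(v)|=q^2(q+1)$ for $v\in P\setminus\mathbf Z(P)$.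
\end{itemize}
\end{lemma}

\begin{proof}
(a) An isotropic vector with first coordinate $0$ has $x_2\bar x_2=0$, so it lies in $\langle e_3\rangle$. The other isotropic points are the $q^3$ points $\langle(1,\alpha,\beta)\rangle$ with $\beta+\bar\beta+\alpha\bar\alpha=0$, and $(1,\alpha,\beta)=e_1y(\alpha,\beta)$. So $P$ fixes $\langle e_3\rangle$ and permutes the other isotropic points regularly. An element fixing $\langle e_1\rangle$ and $\langle e_3\rangle$ fixes $\langle e_1,e_3\rangle^\perp=\langle e_2\rangle$, so it lies in $T$. Hence the stabilizer of $\langle e_3\rangle$ is $PT$. As $J$ swaps $e_1$ and $e_3$, the group $A$ is transitive on isotropic points and $|A|=(q^3+1)q^3|T|$, so $P$ is a Sylow $p$-subgroup. The normalizer of $P$ fixes the unique isotropic point fixed by $P$, and $T$ normalizes $P$ by \eqref{eq:conj}; so $N=PT$. Then $N^J$ is the stabilizer of $\langle e_1\rangle$, which gives the two intersections. If $g\notin N$, then $\langle e_3\rangle g=\langle e_3\rangle Jh$ for some $h\in P$, so $g\in PTJP=PJTP$.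

(b) The element $g$ fixes only the isotropic point $\langle e_3\rangle$. If $g\in P^h$, it fixes $\langle e_3\rangle h$, so $h\in N$.

(c) Comparing the two products gives $[y(\alpha,\beta),y(\alpha',\beta')]=y(0,\alpha'\bar\alpha-\alpha\bar\alpha')$. For $\alpha\neq0$, the element $\gamma=\alpha'\bar\alpha$ runs over $\mathbb F_{q^2}$, and $\gamma\mapsto\gamma-\bar\gamma$ has kernel $\mathbb F_q$, so its image is the whole set of $q$ elements of trace zero.

(d) The elements of trace zero form a line over $\mathbb F_q$, so by \eqref{eq:conj} $T$ is transitive on $\mathbf Z(P)\setminus1$. It is also transitive on the values $\alpha\neq0$, and each coset $g\mathbf Z(P)\ne\mathbf Z(P)$ is a $P$-class by (c). Since $v$ is picky, $\mathbf C_A(v)=\mathbf C_N(v)$, of order $|N|/(q^3-q)=q^2(q+1)$.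
\end{proof}

Fix $1\neq u\in\mathbf Z(P)$ and $v\in P\setminus\mathbf Z(P)$. The group $P$ has $q^2$ linear characters, those of $P/\mathbf Z(P)\cong\mathbb F_{q^2}$, and by Lemma~\ref{lem:ramified} one character $\varphi_\zeta$ of degree $q$ for each $1\neq\zeta\in\operatorname{Irr}(\mathbf Z(P))$, vanishing off $\mathbf Z(P)$. By \eqref{eq:conj}, $t(s,m)$ acts on $P/\mathbf Z(P)$ as the scalar $s^{-1}m$ and on $\mathbf Z(P)$ as the scalar $(s\bar s)^{-1}$. A scalar other than $1$ fixes no nontrivial additive character of a field. So a nontrivial linear character of $P$ has stabilizer $K$ in $T$ and orbit of length $q^2-1$, and $\varphi_\zeta$ has stabilizer $\{s\in\mu\}$ of order $(q+1)^2$ and orbit of length $q-1$. Thus $\operatorname{Irr}(P)$ has three $N$-orbits, with sums $1_P$, $\Lambda$, $\Phi$ and values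
\begin{equation}\label{eq:orbitsums}
\begin{array}{c|ccc}
&1&u&v\\ \hline
1_P&1&1&1\\
\Lambda&q^2-1&q^2-1&-1\\
\Phi&q(q-1)&-q&0
\end{array}
\end{equation}

\begin{lemma}\label{lem:uniN}
We have $\operatorname{Irr}^u(N)=\operatorname{Irr}(N)$, $|L_N|=q^2(q+1)$, $|D_N|=(q+1)^2$, and $\rho(L_N)=\{1,-1/(q^2-1)\}$.
\end{lemma}

\begin{proof}
As $T$ is abelian of order prime to $p$, (F4) and Lemma~\ref{lem:abelian} apply to $P\trianglelefteq N$. So $N$ has $(q^2-1)(q+1)$ irreducible characters restricting to $1_P$, $q+1$ restricting to $\Lambda$, and $(q+1)^2$ restricting to $\Phi$. Now read off \eqref{eq:orbitsums}.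
\end{proof}

\subsection{Reduction to three facts about $A$}

\begin{proposition}\label{prop:uniA}
\begin{itemize}
\item[(a)] $\operatorname{Irr}^v(A)\subseteq\operatorname{Irr}^u(A)$.
\item[(b)] $|L_A|=q^2(q+1)$ and $|D_A|=(q+1)^2$.
\item[(c)] There is $\omega_1\in\operatorname{Irr}(A)$ with $\omega_1(u)=1-q$ and $\omega_1(v)=1$.
\end{itemize}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:unitary}, assuming Proposition~\ref{prop:uniA}]
Let $\ell=q+1$. By Lemmas~\ref{lem:wreathgroup} and~\ref{lem:unistructure}, $H\in\mathrm{Syl}_p(G)$, $x$ is $H$-picky and $\mathbf N_G(H)=N\wr C_\ell$. We compare the two instances of \eqref{eq:count}. Since $|\operatorname{Irr}^u(A)|=|\operatorname{Irr}^u(N)|$ the first terms agree, and since $|D_A|=|D_N|$ we have $w(D_A^\ell)=w(D_N^\ell)$.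

For $N$, every balanced tuple lies in $D_N^\ell$. Indeed, if $k_1$ entries have $\rho=1$ and $k_2$ have $\rho=-1/(q^2-1)$, then $k_2=k_1(q^2-1)$, so $k_1q^2=k_1+k_2\le q+1<q^2$ and $k_1=k_2=0$. For $A$, take one entry $1_A$, then $q-1$ entries $\omega_1$, and one entry in $D_A$. This tuple has length $q+1$, is not in $D_A^\ell$, and has $\sum\rho=1+\frac{q-1}{1-q}+0=0$. So the balanced tuples have larger weight for $A$ than for $N$.
\end{proof}

For $q=2$ we have $|A|=648$, $\ell=3$, $|L|=12$, $|D|=9$ and $\rho(L_N)=\{1,-\frac13\}$, the same numbers as in Section~\ref{sec:small}.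

It remains to prove Proposition~\ref{prop:uniA}. Let $\chi\in\operatorname{Irr}(A)$. Since $\chi_P$ is $N$-invariant, $\chi_P=a1_P+b\Lambda+c\Phi$ with integers $a,b,c\ge0$; call $(a,b,c)$ the \emph{type} of $\chi$. By \eqref{eq:orbitsums},
\begin{equation}\label{eq:type}
\chi(1)=a+b(q^2-1)+cq(q-1),\quad\chi(u)=a+b(q^2-1)-cq,\quad\chi(v)=a-b .
\end{equation}
The plan is to bound $b$, to find all characters with $a\ge1$, and to count the rest by the class number.

\subsection{The bound $b\le1$}

\begin{lemma}\label{lem:multone}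
Every $\chi\in\operatorname{Irr}(A)$ has $b\le1$.
\end{lemma}

\begin{proof}
Let $\vartheta$ be a nontrivial linear character of $P$ and $\varepsilon=|P|^{-1}\sum_{h\in P}\vartheta(h^{-1})h$. On a module affording $\chi$, the idempotent $\varepsilon$ has rank $b=[\chi_P,\vartheta]$, so $\varepsilon\mathbb C[A]\varepsilon$ is the direct sum over $\chi$ of matrix algebras of size $b$. We must show that this algebra is commutative, and for this it suffices to find an anti-automorphism that is the identity on it.

Applying the bar to $gJ\bar g^T=J$ shows $\bar g\in A$, so $f(g)=\bar g^{-1}$ is an anti-automorphism of $A$. It maps $y(\alpha,\beta)$ to an element of $P$ with first parameter $-\bar\alpha$. Choose $\kappa\neq0$ with $\bar\kappa=-\kappa$ and a nontrivial additive character $\chi_0$ of $\mathbb F_p$, and take $\vartheta(y(\alpha,\beta))=\chi_0(\mathrm{Tr}(\kappa\alpha))$, with $\mathrm{Tr}$ the trace from $\mathbb F_{q^2}$ to $\mathbb F_p$. As $-\kappa\bar\alpha=\overline{\kappa\alpha}$ has the same trace as $\kappa\alpha$, we get $\vartheta\circ f=\vartheta$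 on $P$ and $f(\varepsilon)=\varepsilon$.

By Lemma~\ref{lem:unistructure}(a) and $\varepsilon h=h\varepsilon=\vartheta(h)\varepsilon$ for $h\in P$, the algebra is spanned by the elements $\varepsilon n\varepsilon$ with $n\in T\cup JT$, and $f(\varepsilon n\varepsilon)=\varepsilon f(n)\varepsilon$. If $n\in T\setminus K$, then $n^{-1}\varepsilon n$ is the idempotent of a different linear character of $P$, so $\varepsilon n\varepsilon=n(n^{-1}\varepsilon n)\varepsilon=0$. If $n\in K$ is the scalar $m$, then $f(n)=\bar m^{-1}=m$. If $n=Jt$ with $t=t(s,m)$, then $f(t)=\operatorname{diag}(\bar s^{-1},m,s)=JtJ$ and $f(J)=J$, so $f(Jt)=f(t)f(J)=Jt$. Hence $f$ fixes every spanning element.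
\end{proof}

\subsection{Characters with $a\ge1$}

Let $\lambda,\nu$ denote linear characters of $T$, viewed as characters of $N$ trivial on $P$. These are the irreducible characters of $N$ over $1_P$, so by Frobenius reciprocity $a=\sum_\lambda[\chi,\lambda^A]$. Recall Mackey's formula: for $Y\le A$, the restriction $(\lambda^A)_Y$ is the sum, over representatives $g$ of the double cosets $NgY$, of the characters of $Y$ induced from $(\lambda^g)_{N^g\cap Y}$, where $\lambda^g(h)=\lambda(ghg^{-1})$. By Lemma~\ref{lem:unistructure}(a), for $Y=N$ and for $Y=P$ the representatives are $1$ and $J$, and we obtain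
\[
[\lambda^A,\nu^A]=\delta_{\lambda,\nu}+\delta_{\lambda^J,\nu},\qquad(\lambda^A)_P=1_P+\mathrm{reg}_P=2\cdot1_P+\Lambda+q\Phi ,
\]
where $\lambda^J(t)=\lambda(JtJ)$ for $t\in T$. We have $\lambda=\lambda^J$ if and only if $\lambda$ is trivial on all $t^{-1}JtJ$. By \eqref{eq:conj} these are the matrices $\operatorname{diag}(n^{-1},1,n)$ with $n=s\bar s\in\mathbb F_q^\times$, which form a group of order $q-1$. So $|T|/(q-1)=(q+1)^2$ characters satisfy $\lambda=\lambda^J$.

If $\lambda\neq\lambda^J$, then $\lambda^A$ is irreducible of type $(2,1,q)$, with values $(1,1)$ at $(u,v)$. If $\lambda=\lambda^J$, then $\lambda^A$ is a sum of two distinct irreducible characters, each with $a\ge1$. Their types add up to $(2,1,q)$, so they are $(1,0,c)$ and $(1,1,q-c)$ for some $c=c_\lambda$; call these characters $\chi_\lambda$ and $\chi'_\lambda$. By \eqref{eq:type},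
\begin{equation}\label{eq:pairs}
(\chi_\lambda(u),\chi_\lambda(v))=(1-c_\lambda q,\,1),\qquad(\chi'_\lambda(u),\chi'_\lambda(v))=(c_\lambda q,\,0).
\end{equation}
A character with $a=1$ is a constituent of only one $\lambda^A$. Hence the $\chi_\lambda$ are $(q+1)^2$ distinct characters, and they are exactly the irreducible characters with $(a,b)=(1,0)$; likewise the $\chi'_\lambda$ are distinct. Whether $\chi'_\lambda$ vanishes at $u$ depends on $c_\lambda$, so we must find these numbers. We do this by exhibiting $(q+1)^2$ irreducible characters with $(a,b)=(1,0)$.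

Let $\eta$ generate $\operatorname{Irr}(\mu)$. The determinant maps $A$ onto $\mu$ (consider $t(1,m)$) and is trivial on $P$, so the $q+1$ linear characters $\eta^k\circ\det$ have type $(1,0,0)$. The remaining $q(q+1)$ come from the Weil character.

\begin{lemma}\label{lem:weil}
There are $q(q+1)$ distinct irreducible characters of $A$ of type $(1,0,1)$.
\end{lemma}

\begin{proof}
The function $\omega(g)=-(-q)^{\dim\ker(g-1)}$ is a character of $\mathrm{GU}_3(q)$, the Weil character \cite{Ger}; see also \cite{TZ}. Its square $q^{2\dim\ker(g-1)}$ is the number of vectors of $\mathbb F_{q^2}^3$ fixed by $g$, so $[\omega,\omega]$ is the number of $A$-orbits on vectors. By Witt's theorem, two nonzero vectors with the same value of the form are in one orbit. The orbits are therefore $\{0\}$, the nonzero isotropic vectors, and one orbit for each value in $\mathbb F_q^\times$ (attained by multiples of $e_2$). So $[\omega,\omega]=q+1$.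

Decompose a module affording $\omega$ under the scalars: $\omega=\sum_{j\in\mathbb Z/(q+1)}\omega_j$, where $m\in\mu$ acts on the $j$th part as $\eta(m)^j$ and
\[
\omega_j(g)=\frac1{q+1}\sum_{m\in\mu}\eta(m)^{-j}\omega(mg).
\]
Let $g\in P$. For $m\neq1$ the matrix $mg$ has no eigenvalue $1$, so $\omega(mg)=-1$. Hence $\omega_0(1)=(q^3-q)/(q+1)=q(q-1)$, and for $j\neq0$, where $\sum_{m\neq1}\eta(m)^{-j}=-1$, we get $\omega_j(g)=(\omega(g)+1)/(q+1)$. The matrices $1-1$, $u-1$, $v-1$ have rank $0,1,2$, so $\omega$ takes the values $q^3,-q^2,q$ at $1,u,v$, and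
\[
\omega_j(1)=q^2-q+1,\qquad\omega_j(u)=1-q,\qquad\omega_j(v)=1\qquad(j\neq0).
\]
The $q+1$ parts are nonzero and have no common constituents, and $[\omega,\omega]=q+1$; so each is irreducible. Let $\chi_{j,k}=\omega_j\cdot(\eta^k\circ\det)$ with $j\neq0$. By \eqref{eq:type}, $cq^2=\chi_{j,k}(1)-\chi_{j,k}(u)=q^2$, so $c=1$; then $a+b(q^2-1)=\chi_{j,k}(u)+q=1$ gives $(a,b)=(1,0)$.

To separate these characters, evaluate at $g_m=t(1,m)=\operatorname{diag}(1,m,1)$ with $1\neq m\in\mu$. For $n\in\mu$, the value $\omega(ng_m)$ is $-q^2$ if $n=1$, is $q$ if $n=m^{-1}$, and is $-1$ otherwise. So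
\[
\omega_j(g_m)=\frac{-q^2+q\,\eta(m)^j+1+\eta(m)^j}{q+1}=1-q+\eta(m)^j ,
\]
and $\chi_{j,k}(g_m)=(1-q)\eta(m)^k+\eta(m)^{k+j}$. If $\chi_{j,k}=\chi_{j',k'}$, then the functions $(1-q)\eta^k+\eta^{k+j}$ and $(1-q)\eta^{k'}+\eta^{k'+j'}$ agree on $\mu\setminus1$, and also at $m=1$, where both are $2-q$. The characters of $\mu$ are linearly independent, $\eta^k\neq\eta^{k+j}$, $\eta^{k'}\neq\eta^{k'+j'}$, and $1-q<0<1$. Comparing negative and positive coefficients gives $k=k'$ and $j=j'$.
\end{proof}

So $c_\lambda=0$ for $q+1$ of the $\lambda=\lambda^J$, and $c_\lambda=1$ for the other $q(q+1)$.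

\subsection{The count}

\begin{proof}[Proof of Proposition~\ref{prop:uniA}]
Part (c) is contained in the proof of Lemma~\ref{lem:weil}. If $a=0$ and $b=1$, then $\chi(v)=-1$ and $\chi(u)=q^2-1-cq\equiv-1\pmod q$ is nonzero. If $a=b=0$, then $c\ge1$, $\chi(v)=0$ and $\chi(u)=-cq\neq0$; let $n_0$ be the number of these characters. By Lemma~\ref{lem:multone} and \eqref{eq:pairs}, every $\chi\in\operatorname{Irr}(A)$ appears in exactly one column of the following table.
\[
\begin{array}{c|ccccccc}
\text{type}&(2,1,q)&(1,0,0)&(1,0,1)&(0,1,c)&(1,1,q)&(1,1,q-1)&(0,0,c)\\ \hline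
\chi(u)&1&1&1-q&\neq0&0&q&\neq0\\
\chi(v)&1&1&1&-1&0&0&0
\end{array}
\]
The last three columns contain $q+1$, $q(q+1)$ and $n_0$ characters. Part (a) follows. All nonzero values at $v$ are $\pm1$, so the second orthogonality relation and Lemma~\ref{lem:unistructure}(d) give $|L_A|=|\mathbf C_A(v)|=q^2(q+1)$. Hence $|\operatorname{Irr}(A)|=(q+1)(q^2+q+1)+n_0$.

By \cite{Wall}, the number of conjugacy classes of $\mathrm{GU}_n(q)$ is the coefficient of $z^n$ in $\prod_{i\ge1}\frac{1+z^i}{1-qz^i}$. The $i$th factor is $1+(q+1)z^i+q(q+1)z^{2i}+q^2(q+1)z^{3i}+\cdots$, so the coefficient of $z^3$ is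
\[
q^2(q+1)+(q+1)^2+(q+1)=(q+1)(q^2+q+2).
\]
Thus $n_0=q+1$, and $|D_A|=q(q+1)+n_0=(q+1)^2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{25 Years Since I First Met Gabriel},
\texttt{https://www.uv.es/jomimar8/valenciaslides/moreto.pdf}.

\bibitem{Ger}
P. G\'erardin, J. Algebra \textbf{46} (1977).

\bibitem{Is}
Isaacs, \emph{Character Theory of Finite Groups}.

\bibitem{TZ}
Tiep and Zalesskii, J. Algebra \textbf{192} (1997).

\bibitem{Wall}
Wall, J. Austral. Math. Soc. \textbf{3} (1963).

\end{thebibliography}
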